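# Parity decision trees and affine covers

## 1. The densest subspace of a distribution on linear forms

Let $E$ be a vector space over $\mathbb F_2$ of finite dimension $k\ge 1$, and let $E^*$ be its dual. Elements of $E^*$ will be called forms. Let $\mu$ be a probability distribution on $E^*\setminus\{0\}$; we also regard it as a distribution on $E^*$ with $\mu(\{0\})=0$.

**Definition (slope, densest subspace).** The *slope* of a nonzero subspace $\Lambda\le E^*$ is $\mu(\Lambda)/\dim\Lambda$. A *densest subspace* for $\mu$ is a nonzero subspace of maximal slope.

There are finitely many subspaces, so a densest one exists; ties are broken arbitrarily. Here are three examples.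

* If $\mu$ is a point mass at a form $\ell_0$, then $\Lambda=\langle \ell_0\rangle$ has slope $1$. Any larger subspace has smaller slope, and any other line has slope $0$. So the densest subspace is this line.
* If $\mu$ is uniform on $E^*\setminus\{0\}$, then a subspace of dimension $r$ has slope $\frac{1}{2^k-1}\cdot\frac{2^r-1}{r}$. The fraction $(2^r-1)/r$ strictly increases with $r\ge1$: the inequality $r(2^{r+1}-1)>(r+1)(2^r-1)$ is the same as $(r-1)2^r+1>0$. So the densest subspace is all of $E^*$.
* If $k=3$ and $\mu$ is uniform on $\{e_1,e_2,e_1+e_2\}$ with $e_1,e_2$ independent, then lines have slope at most $1/3$, the plane $\langle e_1,e_2\rangle$ has slope $1/2$, the other planes have slope at most $1/6$ (two planes of a 3-dimensional space meet in a line), and $E^*$ has slope $1/3$. The densest subspace is the plane.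

We will use only one property of a densest subspace $\Lambda$. Let $\rho$ be its slope. Comparing with $E^*$ itself gives $\rho\ge \mu(E^*)/k=1/k$. Let $\Lambda'\subseteq\Lambda$ be any subspace. Then $\mu(\Lambda')\le\rho\dim\Lambda'$, by maximality if $\Lambda'\ne0$ and because $\mu(\{0\})=0$ if $\Lambda'=0$. Since $\mu(\Lambda)=\rho\dim\Lambda$, we get
$$\mu(\Lambda\setminus\Lambda')\ \ge\ \rho\,(\dim\Lambda-\dim\Lambda')\ \ge\ \frac{\dim\Lambda-\dim\Lambda'}{k}. \tag{1}$$
In words: no proper subspace of $\Lambda$ captures too much of the mass of $\Lambda$.

Here is what this is for. Imagine a crowd of obstacles, each carrying a form $\ell$, distributed as $\mu$. There is an unknown point $v\in E$, and an obstacle with form $\ell$ can be present only if $\ell(v)=1$. We are allowed to ask for the values at $v$ of all forms in a subspace $\Lambda$ of dimension $r$. The answer is an element $u\in\Lambda^*$, namely $u(\ell)=\ell(v)$. It removes every obstacle with $\ell\in\Lambda$ and $u(\ell)=0$; the others may remain. So the fraction that may remain after answer $u$ is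
$$\sigma_u=\Pr_{\ell\sim\mu}\bigl[\ell\notin\Lambda\ \text{ or }\ u(\ell)=1\bigr],\qquad u\in\Lambda^* .$$
There are $2^r$ possible answers, hence $2^r$ subproblems to continue with, and we want them together to cost hardly more than the original problem. If the cost is measured by the $t$-th power of the number of obstacles, we want $\sum_u\sigma_u^t$ to be close to $1$. We shall prove (Lemma 6) that for a densest $\Lambda$ and every integer $t\ge 1$,
$$\sum_{u\in\Lambda^*}\sigma_u^t\ \le\ \Bigl(1+\bigl(1-\tfrac1k\bigr)^t\Bigr)^{r}. $$
The obstacles will be the pieces of a cover of $f^{-1}(b)$ by affine subspaces, for a Boolean function $f$; the questions will be parity queries; and the result will be a small parity decision tree built from small covers.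

## 2. Affine covers, parity decision trees, and three theorems

Let $f:\{0,1\}^n\to\{0,1\}$, and identify $\{0,1\}^n$ with $\mathbb F_2^n$. Throughout, $n\ge2$ and $f$ is non-constant; $\log$ is to base $2$ and $\ln$ is natural.

An affine subspace is a coset $w+W$ of a linear subspace $W$, its *direction space*. In particular it is nonempty. Two affine subspaces with directions $W,W'$ are disjoint or meet in a coset of $W\cap W'$.

**Definition (parity decision tree).** A parity decision tree (PDT) is a decision tree in which each internal node queries a parity $\bigoplus_{i\in S}x_i$, with $S\subseteq[n]$, and branches on the answer, and each leaf carries an output bit. $D^L_\oplus(f)$ is the minimum number of leaves of a PDT computing $f$. For ordinary decision trees, which query single variables, the corresponding number is $D^L(f)$.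

**Definition (cover numbers).** For $b\in\{0,1\}$, $N^b_\oplus(f)$ is the minimum number of affine subspaces, each contained in $f^{-1}(b)$, whose union is $f^{-1}(b)$. $N^b(f)$ is the same with subcubes (sets obtained by fixing some coordinates) in place of affine subspaces.

For example, let $f=x_1\oplus\dots\oplus x_n$. Each $f^{-1}(b)$ is a hyperplane, so $N^0_\oplus(f)=N^1_\oplus(f)=1$, and one query gives $D^L_\oplus(f)=2$. A subcube with a free coordinate contains points of both parities, so every subcube in a cover is a single point and $N^b(f)=2^{n-1}$. For a second example let $f=x_1\wedge x_2$ on $\mathbb F_2^2$. Here $f^{-1}(1)$ is a point, so $N^1_\oplus(f)=1$. The set $f^{-1}(0)$ has three points, so it is not an affine subspace, and the lines $x_1=0$ and $x_2=0$ cover it; thus $N^0_\oplus(f)=2$. Querying $x_1$ and, if it is $1$, then $x_2$, gives a tree with $3$ leaves.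

Write $N_b=N^b_\oplus(f)$ and $M=N_0+N_1$. A tree gives covers. The inputs reaching a given leaf of a PDT are the solutions of a system of linear equations, so they form an affine subspace or the empty set. The nonempty leaves labelled $b$ cover $f^{-1}(b)$ and are contained in it, so there are at least $N_b$ of them. Hence
$$D^L_\oplus(f)\ \ge\ N_0+N_1=M. \tag{2}$$
The question is the converse: if $f^{-1}(0)$ and $f^{-1}(1)$ both have small covers by affine subspaces, is there a small parity decision tree? The covers may overlap heavily, and nothing about them looks like a tree.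

For subcubes and ordinary trees there is the bound of Ehrenfeucht and Haussler: with an absolute constant $C_0$,
$$D^L(f)\le n^{C_0(\log N^1(f)+1)(\log N^0(f)+1)} .$$
The conjecture, whose source is "Randomness in Query & Communication", https://cse.iitkgp.ac.in/~palash/Workshops/Arkadev.pdf, asks for a parity version: there should be absolute constants $C,c>0$ such that for all $n\ge2$ and all non-constant $f$,
$$D_\oplus^L(f)\le n^{C(\log N_0+\log N_1+2)^c}. \tag{3}$$
We prove that it is true, with $C=1$ and $c=2$.

**Theorem 1.** For every $n\ge2$ and every non-constant $f:\mathbb F_2^n\to\{0,1\}$,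
$$D_\oplus^L(f)\le n^{4(\log N_1+1)(\log N_0+1)} .$$
Since $4xy\le(x+y)^2$, this gives $D^L_\oplus(f)\le n^{(\log N_1+\log N_0+2)^2}$, which is (3) with $C=1$, $c=2$.

**Theorem 2 (no dependence on $n$).** $\;M\le D^L_\oplus(f)\le M^{8(\log N_1+1)(\log N_0+1)}\le 2^{8(\log M)^3}.$

**Theorem 3 (optimality).** For every $k\ge2$ there is a function $h_k$ on $n=3k^2$ bits with $N_0\le k3^k$, $N_1\le(3k)^k$ and $D^L_\oplus(h_k)\ge2^{k^2}$. Hence (3) is false for every $c<2$ and every $C$. Moreover $\log D^L_\oplus(h_k)=\Omega(\log N_0\log N_1/\log n)$, so the exponent in Theorem 1 is optimal up to a factor $O(\log^2n)$ in $\log D^L_\oplus$.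

## 3. Disjoint affine subspaces and separating forms

Start with the smallest covers. If $N_0=N_1=1$, then $f^{-1}(0)$ and $f^{-1}(1)$ are affine subspaces that partition $\mathbb F_2^n$. Their sizes are powers of two with sum $2^n$, so both equal $2^{n-1}$: they are complementary parallel hyperplanes, $f$ is a nonconstant parity up to a constant, and $D_\oplus^L(f)=2$.

Next let $N_0=1$, so $f^{-1}(0)=A$ is an affine subspace, of codimension $k\ge1$. Write $A=\{x:\varphi(x)=0\}$ with $\varphi:\mathbb F_2^n\to\mathbb F_2^k$ an affine surjection with coordinates $\varphi_1,\dots,\varphi_k$. The $k$ hyperplanes $\varphi_i=1$ cover $f^{-1}(1)$, so $N_1\le k$. Asking for $\varphi_1,\varphi_2,\dots$ in turn and stopping at the first value $1$ gives a tree with $k+1$ leaves. Is $N_1$ smaller than $k$? The following lemma, used throughout, says no.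

**Lemma 4 (separating form).** Let $V$ be an affine subspace of $\mathbb F_2^n$, let $A$ be an affine subspace meeting $V$, and let $A\cap V$ have codimension $k\ge1$ in $V$. Let $\varphi:V\to E=\mathbb F_2^k$ be an affine surjection with $\varphi^{-1}(0)=A\cap V$. If $B$ is an affine subspace that meets $V$ and $A\cap B=\emptyset$, then there is a nonzero form $\ell_B\in E^*$ with $\ell_B(\varphi(x))=1$ for all $x\in B\cap V$.

*Proof.* (Such a $\varphi$ exists: $A\cap V$ is cut out in $V$ by $k$ affine equations that are independent on the direction space of $V$.) The set $\varphi(B\cap V)$ is an affine subspace $w+W$ of $E$. It does not contain $0$, since $\varphi(x)=0$ with $x\in B\cap V$ would put $x$ in $A\cap B$. Hence $w\notin W$, for $w\in W$ would give $0=w+w\in w+W$. Extend a basis of $W$ together with $w$ to a basis of $E$, and let $\ell_B$ be the form that is $1$ on $w$ and $0$ on the other basis vectors. It vanishes on $W$ and equals $1$ on $w$, so it is $1$ on $w+W$. $\square$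

Back to $N_0=1$: if fewer than $k$ affine subspaces $B$ covered $f^{-1}(1)$, their forms $\ell_B$ (taken with $V=\mathbb F_2^n$) would be fewer than $k$ forms on $\mathbb F_2^k$, so they would have a common zero $v\neq0$. A point $x$ with $\varphi(x)=v$ lies outside $A$ and in no $B$, a contradiction. So $N_1=k$, and by (2) the tree above is optimal: $D^L_\oplus(f)=k+1=M$.

A warning about $\ell_B$: it need not be one of the coordinates of $\varphi$. In $\mathbb F_2^2$ take $A=\{0\}$, $\varphi=\mathrm{id}$ and $B=\{x_1+x_2=1\}=\{(1,0),(0,1)\}$. Neither coordinate is constantly $1$ on $B$; the only separating form is $v_1+v_2$.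

## 4. From a one-step inequality to a leaf count

This section reduces everything to a statement about one round of queries. Fix families $\mathcal A_0,\mathcal A_1$ of affine subspaces, the members of $\mathcal A_b$ contained in $f^{-1}(b)$ and with union $f^{-1}(b)$. Only in this section and the next, $N_b$ stands for $|\mathcal A_b|$; for minimum affine covers this is the $N_b$ of Section 2. For an affine subspace $V$ let
$$s_b(V)=\#\{A\in\mathcal A_b: A\cap V\neq\emptyset\}.$$
If $V'\subseteq V$ then $s_b(V')\le s_b(V)$. The restriction $f|_V$ is non-constant exactly when $s_0(V)\ge1$ and $s_1(V)\ge1$; call such $V$ *mixed*. A mixed $V$ has at least two points, so $\dim V\ge1$. Put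
$$k_b=1+\lfloor\log N_b\rfloor,\qquad t_b=\lceil k_b\ln n\rceil\ \ge1 .$$

The tree will work in rounds. At a mixed $V$, query a few parities, split $V$ by the answers, and continue in each part that is still mixed. In one round we manage to reduce $s_b$ for one value of $b$ only, and which $b$ depends on $V$. So we measure progress by a product of powers of $s_0$ and $s_1$. An extra factor $(1+\frac1n)$ per queried parity is affordable, because each parity lowers the dimension by one and $(1+\frac1n)^n\le e$.

**Lemma 5 (counting).** Let $\mathcal V$ be a set of affine subspaces of $\mathbb F_2^n$ containing $\mathbb F_2^n$ itself. Suppose that for every mixed $V\in\mathcal V$ there are $c\in\{0,1\}$, $b=1-c$, an integer $r$ with $1\le r\le \min(k_c,\dim V)$, and $r$ parities, linearly independent on the direction space of $V$, such that the $2^r$ subspaces $V_u$ into which their values partition $V$ belong to $\mathcal V$ and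
$$\sum_u s_b(V_u)^{t_c}\ \le\ \bigl(1+\tfrac1n\bigr)^r\,s_b(V)^{t_c}. \tag{4}$$
Then $f$ is computed by a PDT that asks only parities of this kind and has at most
$$2e\,n\,\max(N_0,N_1)\,N_0^{t_1}N_1^{t_0}\ \le\ n^{4(\log N_1+1)(\log N_0+1)} \tag{5}$$
leaves.

**Step 1: the tree.** We define it and see that it is finite and correct. Start at $V=\mathbb F_2^n$. At a mixed $V$, query the $r$ parities of the hypothesis by a complete binary tree of depth $r$, and recurse on each $V_u$. Independence means that each of the $2^r$ answers occurs and $\dim V_u=\dim V-r$. At a $V$ that is not mixed, stop, with a leaf labelled by the constant $f|_V$. Dimensions strictly decrease, so the process terminates, and the tree computes $f$.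

**Step 2: a potential that does not grow.** For mixed $V$ put
$$\Psi(V)=\bigl(1+\tfrac1n\bigr)^{\dim V}s_0(V)^{t_1}s_1(V)^{t_0}\ \ge\ 1 .$$
Note the crossing of indices: $s_b$ carries the exponent $t_c$ with $c=1-b$, as in (4). Let $V$ be mixed, with $b,c,r$ as in the hypothesis. Using $s_c(V_u)\le s_c(V)$ and then (4),
$$\sum_{u:\,V_u\text{ mixed}}\Psi(V_u)\le\bigl(1+\tfrac1n\bigr)^{\dim V-r}s_c(V)^{t_b}\sum_u s_b(V_u)^{t_c}\le\bigl(1+\tfrac1n\bigr)^{\dim V}s_c(V)^{t_b}s_b(V)^{t_c}=\Psi(V).$$

**Step 3: counting rounds.** Let $\mathcal M(V)$ be the number of mixed subspaces at which a round is performed when the construction starts at $V$. We show, for mixed $V$ of dimension $d$,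
$$\mathcal M(V)\le d\,\Psi(V),$$
by induction on $d\ge1$. Each mixed child has dimension at most $d-1$ (when $d=1$ there are no mixed children), so
$$\mathcal M(V)=1+\sum_{u:\,V_u\text{ mixed}}\mathcal M(V_u)\le1+(d-1)\sum_{u:\,V_u\text{ mixed}}\Psi(V_u)\le1+(d-1)\Psi(V)\le d\,\Psi(V),$$
the last step because $\Psi(V)\ge1$.

**Step 4: counting leaves.** Since $f$ is non-constant, $\mathbb F_2^n$ is mixed, and every leaf is one of the $2^r\le2^{k_c}\le2N_c\le2\max(N_0,N_1)$ children created in some round. Also $s_b(\mathbb F_2^n)=N_b$, so $\Psi(\mathbb F_2^n)\le e\,N_0^{t_1}N_1^{t_0}$. Multiplying, the number of leaves is at most $2\max(N_0,N_1)\cdot n\cdot e\,N_0^{t_1}N_1^{t_0}$, the left side of (5).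

**Step 5: the arithmetic.** Let $\alpha=\log N_0$ and $\beta=\log N_1$. Then $t_1\le(1+\beta)\ln n+1$ and $t_0\le(1+\alpha)\ln n+1$, so
$$\alpha t_1+\beta t_0\le(\alpha+\beta)+(2\alpha\beta+\alpha+\beta)\ln n,\qquad \ln n=\ln2\cdot\log n .$$
We have $\log 2e<2.45$, $\max(\alpha,\beta)\le\alpha+\beta$, and $\log n\ge1$. Hence the logarithm of the left side of (5) is at most
$$\log n+2.45+\max(\alpha,\beta)+(\alpha+\beta)+(2\alpha\beta+\alpha+\beta)\ln2\,\log n\le\bigl(3.45+2.7(\alpha+\beta)+1.4\,\alpha\beta\bigr)\log n ,$$
where we used $2+\ln2<2.7$ and $2\ln2<1.4$. The bracket is at most $4(1+\alpha+\beta+\alpha\beta)=4(\alpha+1)(\beta+1)$. $\square$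

So all the work is in (4): choose good parities for one round.

## 5. Subcubes: one variable per round

As a model, let $\mathcal A_0,\mathcal A_1$ be minimum covers by subcubes, and let $\mathcal V$ be the set of all subcubes. We verify (4) with $r=1$ and a single variable, which reproves the Ehrenfeucht–Haussler bound, with $C_0=4$.

Let $V$ be a mixed subcube. Choose $c$ with $|f^{-1}(c)\cap V|\ge|V|/2$. The $N_c$ members of $\mathcal A_c$ cover this set, so some $A\in\mathcal A_c$ has $|A\cap V|\ge|V|/(2N_c)$. Thus $A$ fixes $k$ of the free coordinates of $V$, where $2^k\le2N_c$, that is, $k\le k_c$. Let $b=1-c$ and let $B\in\mathcal A_b$ meet $V$. The subcubes $A$ and $B$ are disjoint, so they fix some coordinate to opposite values. This coordinate is free in $V$, since both $A$ and $B$ meet $V$. So each of the $s=s_b(V)$ subcubes $B$ has a conflict with $A$ in one of only $k$ coordinates, and some coordinate $x_i$ serves at least $s/k$ of them (in particular $k\ge1$). Query $x_i$. In the half of $V$ where $x_i$ agrees with $A$, all of these $B$ disappear; in the other half we claim nothing. Hence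
$$\sum_u s_b(V_u)^{t_c}\le s^{t_c}\Bigl(1+\bigl(1-\tfrac1k\bigr)^{t_c}\Bigr)\le\bigl(1+\tfrac1n\bigr)s^{t_c},$$
because $(1-\frac1k)^{t_c}\le e^{-t_c/k}\le e^{-t_c/k_c}\le\frac1n$. This is (4), and Lemma 5 applies: only single variables are queried, and all parts are subcubes.

This shows the role of the exponent $t_c$. One child may keep all $s$ obstacles, so the other child must become negligible, and the $t_c$-th power turns a saving of a factor $1-\frac1k$ into a factor at most $\frac1n$.

## 6. Why neither one parity nor all of them will do

Now let the covers be affine. The first half of the argument survives: at a mixed $V$ some $A\in\mathcal A_c$ has $A\cap V$ of codimension $k\le k_c$ in $V$, and every $B\in\mathcal A_b$ meeting $V$ has a separating form $\ell_B\in E^*$ by Lemma 4. Let $\mu$ be the distribution of $\ell_B$ for a uniformly random such $B$. If we query the forms of a subspace $\Lambda$, the fraction of the $B$'s that can still meet $V_u$ is at most $\sigma_u$ of Section 1.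

**One parity per round.** The step that breaks is "some coordinate serves at least $s/k$ of them". There are $2^k-1$ nonzero forms, not $k$, and $\mu$ may be uniform on them. (A function with $f^{-1}(0)$ an affine subspace $A$ of codimension $k$, with $f^{-1}(1)$ covered by all hyperplanes $\ell(\varphi(x))=1$, $\ell\ne0$, gives exactly this $\mu$ on $V=\mathbb F_2^n$. That cover is not minimum if $k\ge2$, but the argument uses only that it is a cover.) With $m=2^k-1$, $m\ge2$, and $\Lambda$ a line, the two values of $\sigma_u$ are $1$ and $1-\frac1m$. To get $(1-\frac1m)^t\le\frac1n$ we need $t\ge(m-1)\ln n$, since $-\ln(1-\frac1m)\le\frac1{m-1}$. As $2^k$ may be as large as about $2N_c$, this accounting puts $N_c$ rather than $\log N_c$ in the exponent.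

**All $k$ parities at once.** For the uniform $\mu$ this is excellent: with $\Lambda=E^*$ and $u\ne0$, exactly $2^{k-1}$ of the $2^k-1$ nonzero forms have $u(\ell)=1$, and $\sigma_0=0$, so
$$\sum_u\sigma_u^t=(2^k-1)\Bigl(\frac{2^{k-1}}{2^k-1}\Bigr)^t ,$$
which tends to $0$ exponentially in $t$ when $k\ge2$. But let $\mu$ be a point mass at $\ell_0$. Then $\sigma_u=1$ for the $2^{k-1}$ elements $u$ with $u(\ell_0)=1$, and $\sum_u\sigma_u^t=2^{k-1}$ for every $t$. We asked $k-1$ useless questions, and each doubled the cost. Where (4) allows the factor $(1+\frac1n)^k$, this round costs $2^{k-1}$. Raising $t$ does not help.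

So the number of parities must depend on $\mu$. For the point mass one wants the line $\langle\ell_0\rangle$, for the uniform distribution one wants $E^*$, and these are the densest subspaces found in Section 1.

## 7. Sampling forms from a densest subspace

**Lemma 6 (density).** Let $E$ be an $\mathbb F_2$-vector space of dimension $k\ge1$ and $\mu$ a probability distribution on $E^*\setminus\{0\}$. There is a subspace $\Lambda\le E^*$ with $r=\dim\Lambda\ge1$ such that, with
$$\sigma_u=\Pr_{\ell\sim\mu}[\ell\notin\Lambda\ \text{ or }\ u(\ell)=1]\qquad(u\in\Lambda^*),$$
we have for every integer $t\ge1$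
$$\sum_{u\in\Lambda^*}\sigma_u^t\le\Bigl(1+\bigl(1-\tfrac1k\bigr)^t\Bigr)^r. \tag{6}$$

*Proof.* Let $\Lambda$ be a densest subspace, so that (1) holds. Put $q=1-\frac1k$.

**Step 1: the power sum is an expected count.** The exponent $t$ is an integer, so $\sigma_u^t$ is the probability that $t$ independent samples all behave well. Let $X_1,\dots,X_t$ be independent samples from $\mu$. Then
$$\sum_u\sigma_u^t=\mathbb E\,\#\{u\in\Lambda^*:\ u(X_j)=1\text{ for all }j\le t\text{ with }X_j\in\Lambda\}.$$
Let $\Lambda_i=\mathrm{span}\{X_j:j\le i,\ X_j\in\Lambda\}$ and $R_i=r-\dim\Lambda_i$, so $R_0=r$. The set on the right is the solution set of a system of affine equations in $u$. It is empty or a coset of $\{u\in\Lambda^*:u|_{\Lambda_t}=0\}$, which has $2^{r-\dim\Lambda_t}=2^{R_t}$ elements. Hence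
$$\sum_u\sigma_u^t\le\mathbb E\,2^{R_t}. \tag{7}$$
What should we expect? By (1), when $R$ dimensions are missing, the next sample finds a new one with probability at least $R/k$. Compare with $r$ independent tokens, each surviving a round with probability $q$: while $R$ tokens are left, the expected number lost in a round is $R/k$. After $t$ rounds the number left is binomial with parameters $r$ and $q^t$, and for such a variable $Y$ one has $\mathbb E2^{Y}=(1+q^t)^r$. This is the right side of (6). The next two steps prove the comparison.

**Step 2: one sample.** We claim that for $y\in[0,1]$ and $0\le i<t$,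
$$\mathbb E\bigl[(1+y)^{R_{i+1}}\mid X_1,\dots,X_i\bigr]\le(1+qy)^{R_i}. \tag{8}$$
Write $R=R_i$ and $z=1+y$. If $R=0$, then $R_{i+1}=0$ and both sides are $1$. Let $R\ge1$. The number $R$ drops by exactly $1$ if $X_{i+1}\in\Lambda\setminus\Lambda_i$ and is unchanged otherwise. The drop has conditional probability $p=\mu(\Lambda\setminus\Lambda_i)\ge R/k$, by (1) with $\Lambda'=\Lambda_i$. So the left side of (8) is
$$(1-p)z^R+pz^{R-1}=z^R-p\,y\,z^{R-1}\le z^R-\frac Rk\,y\,z^{R-1}=z^R\Bigl(1-R\cdot\frac{y}{kz}\Bigr).$$
Put $x=y/(kz)$. Since $0\le y\le1\le z$ and $k\ge1$, we have $x\in[0,1]$, and Bernoulli's inequality $(1-x)^R\ge1-Rx$ bounds the last expression by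
$$z^R\Bigl(1-\frac{y}{kz}\Bigr)^R=\Bigl(z-\frac yk\Bigr)^R=(1+qy)^R .$$

**Step 3: all samples.** For $j=0,1,\dots,t-1$ apply (8) with $y=q^j$ (where $q^0=1$) and $i=t-1-j$, and take expectations:
$$\mathbb E\,(1+q^j)^{R_{t-j}}\le\mathbb E\,(1+q^{j+1})^{R_{t-j-1}}.$$
Chaining these $t$ inequalities, $\mathbb E\,2^{R_t}\le\mathbb E\,(1+q^t)^{R_0}=(1+q^t)^r$. With (7) this is (6). $\square$

As a check, take the third example of Section 1: $k=3$, $r=2$, and $\mu$ uniform on the three nonzero forms of a plane $\Lambda$. Then $\sigma_0=0$, and each of the other three $u$ is $1$ on exactly two of the three forms, so $\sum_u\sigma_u^t=3x$ with $x=(2/3)^t$. The right side of (6) is $(1+x)^2=1+2x+x^2$, and $1+x^2\ge x$.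

## 8. Splitting a mixed subspace, and Theorem 1

From here on $\mathcal A_0,\mathcal A_1$ are minimum covers by affine subspaces, so $|\mathcal A_b|=N_b=N_\oplus^b(f)$.

**Lemma 7 (splitting).** Let $V$ be a mixed affine subspace. There are $c\in\{0,1\}$, $b=1-c$, an integer $r$ with $1\le r\le\min(k_c,\dim V)$, and $r$ parities, linearly independent on the direction space of $V$, such that the $2^r$ subspaces $V_u$ into which their values partition $V$ satisfy $\dim V_u=\dim V-r$ and
$$\sum_us_b(V_u)^{t_c}\le\bigl(1+\tfrac1n\bigr)^r\,s_b(V)^{t_c}.$$

*Proof.* **Step 1: a large certificate.** We find a piece of small codimension in $V$. Choose $c$ with $|f^{-1}(c)\cap V|\ge|V|/2$. Some $A\in\mathcal A_c$ has $|A\cap V|\ge|V|/(2N_c)$. Let $k$ be the codimension of $A\cap V$ in $V$. Then $2^k\le2N_c$, so $k\le1+\log N_c$, and $k\le k_c$ since $k$ is an integer. Also $k\ge1$: if $A\cap V=V$, then $f$ would be constant on $V$. Let $\varphi:V\to E=\mathbb F_2^k$ be an affine surjection with $\varphi^{-1}(0)=A\cap V$.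

**Step 2: a distribution on forms.** We turn the pieces of the other color into forms. Let $s=s_b(V)\ge1$. Each $B\in\mathcal A_b$ meeting $V$ is disjoint from $A$, because $f=b$ on $B$ and $f=c$ on $A$. Lemma 4 gives a nonzero $\ell_B\in E^*$ with $\ell_B(\varphi(x))=1$ for all $x\in B\cap V$; fix one for each $B$. Let $\mu$ be the distribution of $\ell_B$ for $B$ uniform among these $s$ pieces. Lemma 6 yields a subspace $\Lambda\le E^*$ of dimension $r$, and $1\le r\le k\le\min(k_c,\dim V)$.

**Step 3: the forms of $\Lambda$ as parity queries.** We check that learning the values of all forms in $\Lambda$ costs $r$ independent parities. Map $x\in V$ to $u_x\in\Lambda^*$, $u_x(\ell)=\ell(\varphi(x))$. This is the composition of $\varphi$ with the linear map $E=E^{**}\to\Lambda^*$ that restricts a functional on $E^*$ to $\Lambda$. Both are surjective, so $x\mapsto u_x$ is an affine surjection. Let $\lambda_1,\dots,\lambda_r$ be a basis of $\Lambda$. Each $\lambda_i\circ\varphi$ is an affine function on $V$. Its linear part, a form on the direction space of $V$, extends to a linear form on $\mathbb F_2^n$, which is a parity; so on $V$ the function $\lambda_i\circ\varphi$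 equals this parity plus a constant. The linear part of $\varphi$ maps the direction space of $V$ onto $E$, so the independence of the $\lambda_i$ on $E$ gives the independence of the $r$ linear parts. Hence these $r$ parities partition $V$ into the $2^r$ fibers $V_u=\{x\in V:u_x=u\}$, each of dimension $\dim V-r$.

**Step 4: the count.** We compare $s_b(V_u)$ with $\sigma_u$. Suppose $x\in B\cap V_u$ and $\ell_B\in\Lambda$. Then $u(\ell_B)=\ell_B(\varphi(x))=1$. So every $B$ that meets $V_u$ has $\ell_B\notin\Lambda$ or $u(\ell_B)=1$, which means $s_b(V_u)\le\sigma_u s$. By (6) with $t=t_c$,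
$$\sum_us_b(V_u)^{t_c}\le s^{t_c}\Bigl(1+\bigl(1-\tfrac1k\bigr)^{t_c}\Bigr)^r .$$
Since $t_c\ge k_c\ln n$ and $k\le k_c$, we have $(1-\frac1k)^{t_c}\le e^{-t_c/k}\le e^{-t_c/k_c}\le\frac1n$. $\square$

**Proof of Theorem 1.** Let $\mathcal V$ be the set of all affine subspaces of $\mathbb F_2^n$. Lemma 7 is the hypothesis of Lemma 5, and (5) is the claim. With $x=\log N_1+1$ and $y=\log N_0+1$ the inequality $4xy\le(x+y)^2$ gives (3) with $C=1$ and $c=2$. $\square$

## 9. Quotienting by the common directions: Theorem 2

The lower bound in Theorem 2 is (2). For the upper bound, the point is that $f$ depends on at most $M^2$ parities; then Theorem 1 can be applied in that smaller dimension.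

**Step 1: few parities matter.** List $\mathcal A_0\cup\mathcal A_1$ as $\{A_1,\dots,A_M\}$. This family covers $\mathbb F_2^n$, and it is irredundant: each $\mathcal A_b$ is a minimum cover of $f^{-1}(b)$, so without one of its members some point of $f^{-1}(b)$ is uncovered, and the other family contains no point of $f^{-1}(b)$. For $I\subseteq[M]$ let $K_I$ be the intersection of the direction spaces of the $A_i$ with $i\in I$, and $K_\emptyset=\mathbb F_2^n$. We bound the codimension of $K=K_{[M]}$ by adding indices one at a time in a good order.

Let $I\subsetneq[M]$. Each $A_i$ with $i\in I$ is a union of cosets of $K_I$, so $\bigcup_{i\in I}A_i$ is too, and by irredundancy it is not all of $\mathbb F_2^n$. Hence some coset $Q$ of $K_I$ is disjoint from it. This $Q$ is covered by the remaining $M-|I|$ subspaces, so some $A_j$ with $j\notin I$ has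
$$|A_j\cap Q|\ge\frac{|Q|}{M-|I|}.$$
The set $A_j\cap Q$ is nonempty, so it is a coset of $K_{I\cup\{j\}}$, and therefore $\dim K_I-\dim K_{I\cup\{j\}}\le\log(M-|I|)$. Start from $I=\emptyset$ and repeat until $I=[M]$. Then $K$ has codimension
$$m\le\sum_{i=0}^{M-1}\log(M-i)=\log(M!)\le M\log M\le M^2 .$$

**Step 2: passing to the quotient.** Every $A_i$ is a union of $K$-cosets, hence so are $f^{-1}(0)$ and $f^{-1}(1)$. So $f(x)=g(Lx)$, where $L:\mathbb F_2^n\to\mathbb F_2^m$ is a linear surjection with kernel $K$. Since $f$ is non-constant, so is $g$, and $m\ge1$. The images $L(A_i)$ are affine subspaces; those with $A_i\in\mathcal A_b$ are contained in $g^{-1}(b)$ and cover it. So $N^b_\oplus(g)\le N_b$. A parity of $Lx$ is a parity of $x$, so a PDT for $g$ gives a PDT for $f$ with the same number of leaves, and $D_\oplus^L(f)\le D_\oplus^L(g)$.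

**Step 3: applying Theorem 1.** If $m=1$, then $f$ is a nonconstant parity up to a constant and $D^L_\oplus(f)=2\le M^8$, which is within the claimed bound because $M\ge2$ and the exponent there is at least $8$. If $m\ge2$, Theorem 1 for $g$ gives
$$\log D_\oplus^L(f)\le4(\log N_1+1)(\log N_0+1)\log m\le8(\log N_1+1)(\log N_0+1)\log M,$$
since $\log m\le2\log M$.

**Step 4: a bound in $M$ alone.** From $N_0N_1\le M^2/4$ we get $(\log N_0+1)+(\log N_1+1)\le2\log M$, hence $(\log N_0+1)(\log N_1+1)\le(\log M)^2$ by the inequality of arithmetic and geometric means. So $M^{8(\log N_1+1)(\log N_0+1)}\le2^{8(\log M)^3}$. $\square$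

## 10. AND of ORs of majorities: Theorem 3

We want a function with small covers and no small PDT. Ordinary decision depth alone proves nothing: $x_1\oplus\dots\oplus x_n$ has ordinary depth $n$ and a PDT with two leaves. The remedy is to replace each variable by a majority of three new ones. $\mathrm{Maj}_3$ has the property that, whichever of its variables is singled out, setting the other two to $a$ forces the output $a$. So the singled-out variable can be used to satisfy a linear equation without affecting the output.

Let $F=\mathrm{AND}_k\circ\mathrm{OR}_k$ on $k^2$ bits $x_i$: an AND of $k$ ORs on disjoint groups of $k$ variables. Let $h_k=F\circ\mathrm{Maj}_3$ on $n=3k^2$ bits $y_{i,p}$, $i\in[k^2]$, $p\in[3]$, so that $x_i=\mathrm{Maj}_3(y_{i,1},y_{i,2},y_{i,3})$. The three variables $y_{i,1},y_{i,2},y_{i,3}$ form block $i$.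

**Step 1: the covers are small.** A majority equals $a$ iff some pair of its variables is set to $a$, and there are three pairs. We have $h_k=0$ iff some OR has all its $k$ majorities equal to $0$. Choosing the OR, and for each of its majorities a pair of variables set to $0$, gives $k\cdot3^k$ subcubes with union $h_k^{-1}(0)$. We have $h_k=1$ iff in each OR some majority is $1$. Choosing in each OR a majority and a pair of its variables set to $1$ gives $(3k)^k$ subcubes with union $h_k^{-1}(1)$. Subcubes are affine subspaces, so $N_0\le k3^k$ and $N_1\le(3k)^k$.

**Step 2: from a PDT with $s$ leaves to an ordinary tree of depth at most $\log s$.** This is the "stifling" argument of Chattopadhyay, Mande, Sanyal and Sherif, given in full. Let $P$ be a PDT with $s$ leaves computing $h_k$. We construct an ordinary decision tree for $F(x)$ by walking down $P$. At each moment some indices $i$ are *touched*, namely those for which $x_i$ has been queried, and the following invariant holds.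

* For each touched $i$, two of the variables of block $i$ are constrained to be the constant $x_i$, and the third, the *pivot*, is constrained to equal an affine function of the variables in untouched blocks.
* Every $y$ satisfying these constraints follows the path of $P$ taken so far.

Initially nothing is touched. At a node of $P$, substitute the constants and the pivot expressions into the queried parity. The result is an affine function $\lambda$ of variables in untouched blocks.

If $\lambda$ is constant, all $y$ satisfying the constraints give the same answer; go to that child. No query is made, and the invariant is preserved.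

If $\lambda$ is not constant, pick a variable $y_{i,p}$ occurring in it. Query $x_i$, and set the other two variables of block $i$ to the constant $x_i$. Move to the child whose subtree has fewer leaves (either one if they tie), and make $y_{i,p}$ the pivot of block $i$: after the two constants are inserted, the equation "$\lambda=$ chosen answer" expresses $y_{i,p}$ as an affine function of the variables in the blocks that are still untouched. Substitute the two constants and this expression into the older pivot expressions, so that these too involve only untouched blocks. The new constraints imply the old ones together with the chosen answer, so the invariant is preserved.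

Here is a short run. Suppose $P$ first asks $y_{1,1}\oplus y_{2,1}$. Pick $y_{1,1}$, query $x_1$, and say $x_1=0$; then $y_{1,2}=y_{1,3}=0$. If the lighter child is the one for answer $1$, then $y_{1,1}=1\oplus y_{2,1}$. Suppose $P$ next asks $y_{2,1}$. Query $x_2$, say $x_2=1$; then $y_{2,2}=y_{2,3}=1$. If the lighter child is for answer $0$, then $y_{2,1}=0$ and, by substitution, $y_{1,1}=1$. Blocks $1$ and $2$ are now $(1,0,0)$ and $(0,1,1)$, with majorities $0=x_1$ and $1=x_2$.

*Depth.* Each query at least halves the number of leaves below the current node, and this number is always at least $1$ and starts at $s$. So at most $\log s$ queries are made.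

*Correctness.* Suppose a leaf of $P$ is reached, and let $x$ be any input consistent with the answers. Set all three variables of every untouched block $i$ to $x_i$, and let the constraints determine the touched blocks. The resulting $y$ satisfies all constraints, so it reaches this leaf. Each touched block has two variables equal to $x_i$, so its majority is $x_i$ whatever its pivot is. Hence $h_k(y)=F(x)$, and the label of the leaf, which is $h_k(y)$, equals $F(x)$. So the constructed tree computes $F$.

**Step 3: every decision tree for $F$ has depth at least $k^2$.** We may assume that no variable is queried twice on a path. An adversary answers $0$ to each query, except that the last unqueried variable of an OR is answered $1$. Suppose a leaf is reached after fewer than $k^2$ queries. Continue querying arbitrary further variables under the same adversary until exactly one variable is unqueried. Every OR not containing it is completed and has value $1$; the OR containing it has $k-1$ zeros and this one free variable. So $F$ equals the free variable. Its two values give inputs with different values of $F$ that reach the same leaf, a contradiction.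

Steps 2 and 3 together give $\log s\ge k^2$ for every PDT with $s$ leaves, that is, $D^L_\oplus(h_k)\ge2^{k^2}$.

**Step 4: comparison with the upper bound.** Since $\log k\le k$ and $\log3<2$,
$$\log N_0\le k\log3+\log k\le3k,\qquad \log N_1\le k\log(3k)\le k\log(3k^2)=k\log n .$$
Hence $\log N_0\log N_1\le3k^2\log n\le3\log n\cdot\log D^L_\oplus(h_k)$, which is $\log D_\oplus^L(h_k)=\Omega(\log N_0\log N_1/\log n)$. For $h_k$, the bound on $\log D^L_\oplus$ in Theorem 1 is at most
$$4(k\log n+1)(3k+1)\log n\le4\cdot2k\log n\cdot4k\cdot\log n=32\,k^2\log^2n\le32\log^2n\cdot\log D_\oplus^L(h_k),$$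
so it exceeds the truth by a factor of at most $O(\log^2n)$.

**Step 5: no exponent below $2$.** Suppose (3) held with some $C$ and some $c<2$. Applied to $h_k$ it would give, for all $k\ge2$,
$$k^2\le\log D_\oplus^L(h_k)\le C\log(3k^2)\,\bigl(3k+k\log(3k)+2\bigr)^c .$$
The right side is $O\bigl(\log k\cdot(k\log k)^c\bigr)=o(k^2)$ because $c<2$, so the inequality fails for large $k$. Therefore $c=2$, which Theorem 1 achieves, cannot be lowered. $\square$
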